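\title{Noetherian fpqc analogs of splinters are regular}

\begin{abstract}
Let $R$ be a Noetherian ring such that every finite ring map $R\to S$ that is surjective on spectra can be continued to a faithfully flat map $R\to S\to T$. We prove that $R$ is regular; in other words, a Noetherian affine scheme all of whose finite coverings are coverings for the fpqc topology is regular. The proof is uniform in all characteristics. Adjoining square roots makes every relation among the generators of a maximal ideal bound in an enlarged Koszul complex, and divided powers in the minimal resolution of the residue field show that over a flat algebra this can only happen to Koszul relations. The same method shows that coverings by iterated square roots suffice, detects regularity by the vanishing of Tor against absolute integral closures, and shows that regularity descends along fpqc coverings.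
\end{abstract}

\section{Introduction}\label{sec:intro}

Rings are commutative with $1$, and a Noetherian ring is \emph{regular} if its localizations at all primes are regular local rings.

\subsection{Finite coverings and two topologies}
Let $X=\operatorname{Spec}R$ be a Noetherian affine scheme. A \emph{finite covering} of $X$ is a finite surjective morphism $X'\to X$. It is given by a finite ring map $R\to S$ such that $\operatorname{Spec}S\to\operatorname{Spec}R$ is surjective, and we also call $R\to S$ a finite covering. One may ask for which $X$ all finite coverings are coverings for a given Grothendieck topology.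

For the canonical topology such an $X$ is called a \emph{splinter}. Equivalently, every finite covering $R\to S$ splits: it is injective and $R$ is a direct summand of the $R$-module $S$. Every splinter is normal and every regular $X$ is a splinter; we recall these two facts for orientation only.

The fpqc topology is generated by the pretopology whose covering families are the jointly surjective families of flat morphisms satisfying the usual quasi-compactness condition, and a morphism is a covering if the sieve it generates is a covering sieve. For $\operatorname{Spec}S\to\operatorname{Spec}R$ this amounts to the following condition, which is the only form we use: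
\begin{quote}
there is a ring map $S\to T$ such that the composite $R\to S\to T$ is faithfully flat.
\end{quote}
We then call $R\to S$ an \emph{fpqc covering}. Thus $S$ need not be flat over $R$; it must only map to something faithfully flat, and $T$ is not required to be finite over $R$ or Noetherian. We call $X$ an \emph{fpqc analog of a splinter} if every finite covering of $X$ is an fpqc covering.

The new condition is stronger than the old one.

\begin{remark}\label{rem:split}
A finite fpqc covering $R\to S$ of a Noetherian ring splits. Indeed, $M\to M\otimes_RT$ is injective for every $R$-module $M$ by faithful flatness, hence so is $M\to M\otimes_RS$; in particular $R\subseteq S$. Let $s\in S^n$ be a column of elements generating $S/R$, and let the rows of a matrix $\varphi\in R^{m\times n}$ generate the relations among their classes, so that $\varphi s\in R^m$. The injectivity for $M=R^m/\varphi R^n$ gives $\varphi s=\varphi\rho$ with $\rho\in R^n$. The entries of $s-\rho$ satisfy the relations $\varphi$, so they define an $R$-linear section $S/R\to S$.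
\end{remark}

How much stronger is it? Splinters can be singular. If $R$ is a normal Noetherian domain containing $\mathbb Q$ and $R\to S$ is a finite covering, choose a prime $Q$ of $S$ over $(0)$ and let $d=[\operatorname{Frac}(S/Q):\operatorname{Frac}R]$; the trace maps $S/Q$ into $R$ by normality, and $\frac1d\operatorname{Tr}$ gives a retraction $S\to S/Q\to R$. So all such $R$ are splinters. On the fpqc side, a Dedekind domain $R$ qualifies: $T=S/Q$ is torsion-free, hence flat, and it is surjective on spectra by lying over. But the simplest normal surface singularity, the quadric cone, does not qualify (Section~\ref{sec:cone}). The reason suggests the general answer. Flatness of $T$ over $R$ means that $T$ creates no new linear relations among elements of $R$. A singular local ring has a relation among the minimal generators of its maximal ideal that is not of the trivial form $x_i\cdot x_j-x_j\cdot x_i=0$, and one expects that in a suitable finite covering such a relation factors through new relations, which no flat algebra can accommodate. It is conjectured in \cite{problem} that only regular $X$ are fpqc analogs of splinters. We prove this conjecture.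

\subsection{Results}

\begin{theorem}\label{thm:A}
Let $R$ be a Noetherian ring such that for every finite ring map $R\to S$ with $\operatorname{Spec}S\to\operatorname{Spec}R$ surjective there is a ring map $S\to T$ with $R\to T$ faithfully flat. Then $R$ is regular.
\end{theorem}

The converse holds, and only very special coverings have to be tested.

\begin{theorem}\label{thm:B}
Let $R$ be a Noetherian ring with minimal primes $P_1,\dots,P_r$. The following are equivalent:
\begin{enumerate}
\item[(i)] $R$ is regular;
\item[(ii)] $\operatorname{Spec}R$ is an fpqc analog of a splinter;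
\item[(iii)] $R\to S$ is an fpqc covering for all $S=\prod_{i=1}^rS_i$, where $S_i\supseteq R/P_i$ is a domain, finite over $R/P_i$, contained in a field obtained from $\operatorname{Frac}(R/P_i)$ by finitely many successive adjunctions of square roots.
\end{enumerate}
\end{theorem}

Flatness can be weakened to the vanishing of high Tor modules. For a domain $D$, let $D^+$ be the integral closure of $D$ in an algebraic closure of its fraction field.

\begin{theorem}\label{thm:C}
For a Noetherian local ring $(A,\mathfrak m,k)$ the following are equivalent:
\begin{enumerate}
\item[(a)] $A$ is regular;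
\item[(b)] for some prime $P$, $\operatorname{Tor}^A_i(k,(A/P)^+)=0$ for $i\gg0$;
\item[(c)] for some prime $P$ there is an $(A/P)^+$-algebra $T$ with $\mathfrak mT\neq T$ and $\operatorname{Tor}^A_i(k,T)=0$ for $i\gg0$.
\end{enumerate}
\end{theorem}

For $P=\mathfrak m$ the ring $(A/P)^+$ is an algebraic closure of $k$, and (b) says that $\operatorname{Tor}^A_i(k,k)=0$ for $i\gg0$; this case is the textbook characterization of regular local rings by the finite projective dimension of the residue field.

\begin{theorem}\label{thm:D}
Let $A\to S\to T$ be ring maps with $(A,\mathfrak m,k)$ Noetherian local, $S$ Noetherian regular, $\mathfrak mT\neq T$ and $\operatorname{Tor}^A_i(k,T)=0$ for $i\gg0$. Then $A$ is regular. In particular, regularity descends along fpqc coverings $\operatorname{Spec}S\to\operatorname{Spec}R$ of Noetherian affine schemes.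
\end{theorem}

\subsection{The shape of the proof}
In Theorem~\ref{thm:A} we choose $S$, but we know nothing about $T$ except that it is flat over $R$ and receives a map from $S$. So we need a property of $S$ that is expressed by finitely many equations, hence is inherited by every $S$-algebra, and that contradicts flatness over a singular ring. The property is an equation $\partial w=z$ in a Koszul complex. Section~\ref{sec:cone} exhibits it, and the contradiction, for the quadric cone. Section~\ref{sec:squares} solves the equation by adjoining square roots, and Section~\ref{sec:obstruction} shows that it has no solution over a flat algebra unless $z$ is a Koszul relation. Theorems \ref{thm:A}, \ref{thm:C} and \ref{thm:D} follow in Sections \ref{sec:A} and \ref{sec:CD}. Their proofs are the same in all characteristics and use neither Frobenius, nor perfectoid rings, nor the normality of splinters. The implication (i)$\Rightarrow$(ii) of Theorem~\ref{thm:B} is known (Andr\'e--Fiorot); Section~\ref{sec:converse} derives it from the existence of big Cohen--Macaulay algebras.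

\section{Koszul relations and the quadric cone}\label{sec:cone}

\subsection{Koszul complexes}
For a sequence $x=(x_1,\dots,x_n)$ in a ring $B$, the Koszul complex $K(x;B)$ is the exterior algebra over $B$ on generators $e_1,\dots,e_n$ of degree $1$, with the differential determined by $\partial e_i=x_i$ and the Leibniz rule $\partial(\alpha\beta)=\partial(\alpha)\beta+(-1)^{\deg\alpha}\alpha\,\partial\beta$. A $1$-cycle $\sum r_ie_i$ is a relation $\sum r_ix_i=0$, and the $1$-boundaries are generated by the \emph{Koszul relations} $x_ie_j-x_je_i$. If $B\to B'$ is a ring map, elements of $B$ also denote their images in $B'$; then $K(x;B')=K(x;B)\otimes_BB'$, and $K(x;B')$ is a subcomplex and subalgebra of $K(x,v;B')$ for every further sequence $v$ in $B'$. If $x$ is a regular sequence on a $B$-module $M$, then $H_i(K(x;B)\otimes_BM)=0$ for $i\ge1$; conversely, if $B$ is Noetherian local, the $x_i$ lie in the maximal ideal and $H_1(K(x;B))=0$, then $x$ is a regular sequence on $B$.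

Let $(A,\mathfrak m,k)$ be a Noetherian local ring and $x=(x_1,\dots,x_n)$ a minimal generating sequence of $\mathfrak m$. We use three facts.
\begin{enumerate}
\item[(K1)] If $\sum r_ie_i$ is a cycle of $K(x;A)$, then all $r_i\in\mathfrak m$, because the $x_i$ give a basis of $\mathfrak m/\mathfrak m^2$.
\item[(K2)] $H_1(K(x;A))$ is a $k$-vector space, because $x_iz=\partial(e_iz)$ for every cycle $z$.
\item[(K3)] $A$ is regular if and only if $H_1(K(x;A))=0$. Indeed, if $A$ is regular then $x$ is a regular sequence, and if $x$ is a regular sequence then $n\le\operatorname{depth}A\le\dim A\le n$.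
\end{enumerate}

\subsection{The cone}
Let $k$ be a field, $S=k[u,v]$, and $R=k[a,b,c]\subseteq S$ with $a=u^2$, $b=uv$, $c=v^2$. The only relation is $ac=b^2$: modulo this relation the monomials $a^ic^j$ and $a^ibc^j$ span the polynomial ring, and they go to distinct monomials of $S$. Since $R$ is spanned by the monomials of even degree, $S=R\oplus(Ru+Rv)$. So $R\to S$ is a finite covering, and it splits. If $k$ has characteristic $0$, then $R$ is normal, being the ring of invariants of $(u,v)\mapsto(-u,-v)$, and hence is a splinter. We show that, for any $k$, the map $R\to S$ is \emph{not} an fpqc covering.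

Let $A$ be the localization of $R$ at $\mathfrak p=(a,b,c)$, with maximal ideal $\mathfrak m$ minimally generated by $x=(a,b,c)$. Suppose that $S\to T$ makes $T$ faithfully flat over $R$. After replacing $T$ by $T_{\mathfrak p}$, the ring $T$ is flat over $A$, it contains images of $u,v$, and $\mathfrak mT\ne T$. Choose a maximal ideal $\mathfrak M\supseteq\mathfrak mT$ of $T$. Then $v\in\mathfrak M$ since $v^2=c$.

The equation of the cone gives the cycle $z=ce_1-be_2\in K_1(x;A)$. It is not a boundary: modulo $\mathfrak m^2K_1$ a boundary is a $k$-linear combination of $ae_2-be_1$, $ae_3-ce_1$, $be_3-ce_2$, none of which involves $be_2$. Over $T$ the cycle factors: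
\[
z=v\,z',\qquad z'=ve_1-ue_2,\qquad \partial z'=vu^2-u\cdot uv=0 .
\]
Let $Z_1\subseteq\mathfrak mK_1$ be the module of cycles. Since $z\notin\mathfrak m^2K_1\supseteq\mathfrak mZ_1$, the cycle $z$ is part of a minimal generating set of $Z_1$. So $k$ has a free resolution $F$ with $\partial F\subseteq\mathfrak mF$, with $F_0=A$, $F_1=K_1$, and with a basis element $Y$ of $F_2$ such that $\partial Y=z$. Let $G$ be the mapping cone of multiplication by $v$ on $F\otimes_AT$:
\[
G_i=(F_i\otimes T)\oplus f\cdot(F_{i-1}\otimes T),\qquad \partial(\alpha+f\beta)=\partial\alpha+v\beta-f\,\partial\beta .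
\]
In $G$ the cycle $z$ bounds in two ways, $z=\partial Y=\partial(fz')$, so $\Gamma=Y-fz'$ is a cycle of degree $2$. The exact sequence $\operatorname{Tor}_2^A(k,T)\to H_2(G)\to\operatorname{Tor}_1^A(k,T)$ and the flatness of $T$ give $H_2(G)=0$, so $\Gamma$ is a boundary. But $\partial G\subseteq\mathfrak MG$, because $\partial F\subseteq\mathfrak mF$ and $v\in\mathfrak M$, whereas the coefficient of $Y$ in $\Gamma$ is $1$. This is the contradiction.

\subsection{What has to be generalized}\label{sub:plan}
The property of $S$ that was used is the equation $\partial(fz')=z$ in $K(x,v;S)$. We give it a name.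

\begin{definition}\label{def:bounds}
Let $(A,\mathfrak m,k)$ be Noetherian local, $x$ a minimal generating sequence of $\mathfrak m$, $z$ a cycle in $K_1(x;A)$, $T$ an $A$-algebra and $\mathfrak a$ an ideal of $T$. We say that $z$ \emph{bounds over $(T,\mathfrak a)$} if there are a finite sequence $v=(v_1,\dots,v_c)$ in $\mathfrak a$ and $w\in K_2(x,v;T)$ with $\partial w=z$ in $K(x,v;T)$.
\end{definition}

If $z$ bounds over $(T,\mathfrak a)$ and $T\to T'$ is a map of $A$-algebras sending $\mathfrak a$ into $\mathfrak a'$, then $z$ bounds over $(T',\mathfrak a')$. This is the inheritance we asked for.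

Two things are special in the example. First, the factorization of $z$ was visible. Its source is a computation in $\mathfrak r\otimes_S\mathfrak r$, where $\mathfrak r=(u,v)$: the relation $c\cdot a-b\cdot b=0$ already holds in the tensor product, since
\[
c\otimes a=v^2\otimes u^2=v\otimes vu^2=uv\otimes uv=b\otimes b .
\]
Section~\ref{sec:squares} shows that all relations hold in $\mathfrak r\otimes\mathfrak r$ once all square roots are available. Second, one auxiliary element was enough. With $c$ of them, $G$ becomes $F\otimes_AK(v;T)$; for flat $T$ its homology is that of $K(v;T/\mathfrak mT)$, which vanishes in degrees above $c$ but need not vanish in degree $2$ when $c\ge2$. We must therefore move $Y-w$ to a degree $2j>c$. The power $(Y-w)^j$ requires a multiplication on $F$; Section~\ref{sec:obstruction} supplies one, together with the divided powers that make the argument independent of the characteristic.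

\section{Square roots make every relation bound}\label{sec:squares}

The computation $v^2\otimes u^2=uv\otimes uv$ shows that a pure tensor of squares depends only on the product of its factors. The point of the next lemma is that this dependence is additive, thanks to the factorization $\alpha^2+\beta^2=(\alpha+\iota\beta)(\alpha-\iota\beta)$ with $\iota^2=-1$.

\begin{lemma}\label{lem:tensor}
Let $B$ be a domain in which every element is a square, and let $\mathfrak r\subseteq B$ be a radical ideal. Then the multiplication map $\mathfrak r\otimes_B\mathfrak r\to\mathfrak r$ is injective.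
\end{lemma}

\begin{proof}
For $a\in\mathfrak r$ choose $\alpha\in B$ with $\alpha^2=a$. Then $\alpha\in\mathfrak r$ because $\mathfrak r$ is radical, and $\alpha$ is unique up to sign because $B$ is a domain. So $\eta(a):=\alpha\otimes\alpha\in\mathfrak r\otimes_B\mathfrak r$ is well defined, and $\eta(0)=0$.

First, $s\otimes t=\eta(st)$ for $s,t\in\mathfrak r$. Write $s=\sigma^2$, $t=\tau^2$ with $\sigma,\tau\in\mathfrak r$. Moving the scalar $\sigma$ to the right and then the scalar $\tau$ to the left, with both factors staying in $\mathfrak r$, we get
\[
\sigma^2\otimes\tau^2=\sigma\otimes\sigma\tau^2=\sigma\tau\otimes\sigma\tau=\eta(st),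
\]
since $(\sigma\tau)^2=st$.

Second, $\eta(a+b)=\eta(a)+\eta(b)$ for $a,b\in\mathfrak r$. Write $a=\alpha^2$, $b=\beta^2$ and choose $\iota\in B$ with $\iota^2=-1$. Since $\alpha\pm\iota\beta\in\mathfrak r$ have product $a+b$, the first step gives
\[
\eta(a+b)=(\alpha+\iota\beta)\otimes(\alpha-\iota\beta)=\alpha\otimes\alpha+\beta\otimes\beta+\iota\,(\beta\otimes\alpha-\alpha\otimes\beta),
\]
and the last term vanishes because $\beta\otimes\alpha=\eta(\alpha\beta)=\alpha\otimes\beta$.

Now if $\sum s_jt_j=0$ with $s_j,t_j\in\mathfrak r$, then $\sum s_j\otimes t_j=\sum\eta(s_jt_j)=\eta\big(\sum s_jt_j\big)=\eta(0)=0$.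
\end{proof}

Without square roots the lemma fails: for $\mathfrak r=(u,v)\subseteq k[u,v]$ the element $u\otimes v-v\otimes u$ maps to $0$, but its image in $\mathfrak r/\mathfrak r^2\otimes_k\mathfrak r/\mathfrak r^2$ is nonzero.

To pass from tensors to Koszul complexes we unwind what $\sum r_i\otimes x_i=0$ means. It says that the relation $\sum r_ie_i$ is a combination $\sum u_jz_j$, with coefficients $u_j\in\mathfrak r$, of relations $z_j$ among the $x_i$ and finitely many further elements of $\mathfrak r$, just as $z=vz'$ for the cone.

\begin{lemma}\label{lem:bounds}
Let $(A,\mathfrak m,k)$ be Noetherian local, $x=(x_1,\dots,x_n)$ a minimal generating sequence of $\mathfrak m$, and $P$ a prime of $A$. Let $L$ be an algebraic extension of $\operatorname{Frac}(A/P)$ in which every element is a square, $B$ the integral closure of $A/P$ in $L$, and $\mathfrak r=\sqrt{\mathfrak mB}$. Then every cycle $z\in K_1(x;A)$ bounds over $(B,\mathfrak r)$.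
\end{lemma}

\begin{proof}
A square root in $L$ of an element of $B$ is integral over $B$, hence over $A/P$. So every element of the domain $B$ is a square in $B$, and Lemma~\ref{lem:tensor} applies to $\mathfrak r$. Write $z=\sum_{i\le n}r_ie_i$. By (K1) the $r_i$ lie in $\mathfrak m$; this is where minimality of $x$ is used. Hence $\sum r_i\otimes x_i$ is an element of $\mathfrak r\otimes_B\mathfrak r$. It maps to $\sum r_ix_i=0$, so it is $0$.

Let $E$ be the free $B$-module with basis $\varepsilon_1,\dots,\varepsilon_n$ and $\varepsilon_b$ $(b\in\mathfrak r)$, let $\pi\colon E\to\mathfrak r$ be the surjection with $\varepsilon_i\mapsto x_i$, $\varepsilon_b\mapsto b$, and let $N=\ker\pi$. The sequence $\mathfrak r\otimes N\to\mathfrak r\otimes E\to\mathfrak r\otimes\mathfrak r\to0$ is exact and $\sum r_i\otimes\varepsilon_i$ maps to $0$, so in $\mathfrak r\otimes E$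
\[
\sum_{i\le n}r_i\otimes\varepsilon_i=\sum_{j=1}^qu_j\otimes l_j,\qquad u_j\in\mathfrak r,\ l_j\in N .
\]
Only finitely many basis elements occur in the $l_j$. List them, after $\varepsilon_1,\dots,\varepsilon_n$, as $\varepsilon_{n+1},\dots,\varepsilon_M$, put $x_i=\pi(\varepsilon_i)\in\mathfrak r$ for $n<i\le M$, and write $l_j=\sum_{i\le M}a_{ij}\varepsilon_i$. The condition $l_j\in N$ and a comparison of coefficients in $\mathfrak r\otimes E=\bigoplus\mathfrak r\,\varepsilon$ give
\[
\sum_{i\le M}a_{ij}x_i=0\ \ \text{for all }j,\qquad \sum_ja_{ij}u_j=r_i\ \ (i\le n),\qquad\sum_ja_{ij}u_j=0\ \ (n<i\le M).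
\]
Take $v=(x_{n+1},\dots,x_M,u_1,\dots,u_q)$, with exterior generators $e_i$ for $x_i$ and $f_j$ for $u_j$. Put $z_j=\sum_{i\le M}a_{ij}e_i$ and $w=\sum_jf_jz_j\in K_2(x,v;B)$. Then $\partial z_j=0$, so
\[
\partial w=\sum_ju_jz_j=\sum_{i\le M}\Big(\sum_ja_{ij}u_j\Big)e_i=z.\qedhere
\]
\end{proof}

\section{Divided powers and the obstruction}\label{sec:obstruction}

We need a free resolution $F$ of $k$ with two features: it is minimal, so that boundaries can be recognized by their coefficients, and it has a multiplication in which $Y$ has nonzero ``powers'' in all even degrees. Ordinary powers will not do. In the resolution below, $Y^j$ is $j!$ times a basis element, and $j!$ may vanish in the residue field. The basis element itself, the divided power $Y^{(j)}$, is what we use.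

\subsection{Acyclic closures}
A \emph{DG algebra} over $A$ is a nonnegatively graded $A$-algebra $D$ with $\alpha\beta=(-1)^{\deg\alpha\deg\beta}\beta\alpha$, with $\alpha^2=0$ for $\alpha$ of odd degree, and with an $A$-linear differential of degree $-1$ satisfying the Leibniz rule. A cycle $\zeta\in D_{d-1}$ is \emph{killed} by adjoining a variable $Y$ of degree $d$ as follows.
\begin{itemize}
\item For odd $d$, an \emph{exterior variable}: $D\langle Y\rangle=D\oplus DY$ with $Y^2=0$ and $\partial Y=\zeta$.
\item For even $d$, a \emph{divided power variable}: $D\langle Y\rangle=\bigoplus_{h\ge0}DY^{(h)}$ with $\deg Y^{(h)}=hd$, $Y^{(0)}=1$, $Y^{(1)}=Y$, $Y^{(h)}Y^{(h')}=\binom{h+h'}{h}Y^{(h+h')}$ and $\partial Y^{(h)}=Y^{(h-1)}\zeta$.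
\end{itemize}
Let $(A,\mathfrak m,k)$ be Noetherian local and $x$ a minimal generating sequence of $\mathfrak m$. Start with $K(x;A)$, adjoin variables of degree $2$ killing cycles whose classes form a minimal generating set of $H_1(K(x;A))$, and continue: for $d=3,4,\dots$ adjoin variables of degree $d$ killing cycles whose classes form a minimal generating set of the homology in degree $d-1$ of the algebra built so far. The union $F$ is called an \emph{acyclic closure} of $k$. As a graded $A$-module it is free on the \emph{normal monomials}: products of distinct exterior variables (among them $e_1,\dots,e_n$) and of divided powers of distinct even variables.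

\begin{theorem}[Tate, Gulliksen, Schoeller; {\cite[Thm.~1.6.2]{GL}}, {\cite[Thm.~6.3.5]{Avramov}}]\label{thm:closure}
An acyclic closure $F$ is a free resolution of $k$ over $A$, and it is minimal: $\partial F\subseteq\mathfrak mF$.
\end{theorem}

\subsection{The key proposition}

\begin{proposition}\label{prop:key}
Let $(A,\mathfrak m,k)$ be Noetherian local, $x$ a minimal generating sequence of $\mathfrak m$, $T$ an $A$-algebra, $\mathfrak M\supseteq\mathfrak mT$ a maximal ideal of $T$, and $z$ a cycle in $K_1(x;A)$. Suppose that
\begin{enumerate}
\item[(1)] there are $v=(v_1,\dots,v_c)$ in $\mathfrak M$ and $w\in K_2(x,v;T)$ with $\partial w=z$;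
\item[(2)] for some $j\ge1$, $\operatorname{Tor}^A_i(k,T)=0$ for all $i$ with $2j-c\le i\le2j$.
\end{enumerate}
Then the class of $z$ in $H_1(K(x;A))$ is $0$. In particular, $[z]=0$ if $z$ bounds over $(T,\mathfrak M)$ and $\operatorname{Tor}_i^A(k,T)=0$ for $i\gg0$, for instance if $T$ is flat over $A$.
\end{proposition}

\begin{proof}
The last sentence follows by taking $j$ large in (2). Suppose that $[z]\neq0$. By (K2), $[z]$ is part of a $k$-basis of $H_1(K(x;A))$, so there is an acyclic closure $F$ with a variable $Y$ of degree $2$ such that $\partial Y^{(h)}=Y^{(h-1)}z$. Let
\[
G=F\otimes_AK(v;T)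
\]
be the DG algebra obtained from $F\otimes_AT$ by adjoining exterior variables $f_1,\dots,f_c$ of degree $1$ with $\partial f_a=v_a$. It is a free graded $T$-module on the products of a normal monomial of $F$ and a product of distinct $f_a$, and it contains $K(x,v;T)$ as the DG subalgebra generated by the $e_i$ and the $f_a$. In $G$ we have $\partial Y=z=\partial w$. We construct a cycle playing the role of $(Y-w)^j/j!$.

\emph{Divided powers of $w$.} Write $w=\sum_\lambda w_\lambda$, a finite sum with $w_\lambda=t_\lambda gg'$, where $t_\lambda\in T$ and $g,g'$ are among the generators $e_i,f_a$. The $w_\lambda$ have even degree, so they are central. Let $w^{(h)}$ be the $h$-th elementary symmetric polynomial in the $w_\lambda$, and $w^{(h)}_{\hat\lambda}$ the same with $w_\lambda$ omitted; both are $1$ for $h=0$ and $0$ for $h<0$. (As $w_\lambda^2=0$, we have $w^h=h!\,w^{(h)}$, which explains the notation.) Since $\partial w_\lambda=t_\lambda(\partial g\cdot g'-\partial g'\cdot g)$ and $g^2=g'^2=0$, we have $w_\lambda\,\partial w_\lambda=0$. Separating the products that contain $w_\lambda$ from those that do not, and then using the Leibniz rule, we get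
\[
w^{(h-1)}z=\sum_\lambda\big(w^{(h-1)}_{\hat\lambda}+w_\lambda w^{(h-2)}_{\hat\lambda}\big)\partial w_\lambda=\sum_\lambda w^{(h-1)}_{\hat\lambda}\,\partial w_\lambda=\partial w^{(h)} .
\]

\emph{A cycle.} Put $\Gamma=\sum_{h=0}^j(-1)^hY^{(j-h)}w^{(h)}\in G_{2j}$. All factors have even degree, so
\[
\partial\Gamma=\sum_{h=0}^{j-1}(-1)^hY^{(j-h-1)}w^{(h)}z+\sum_{h=1}^{j}(-1)^hY^{(j-h)}w^{(h-1)}z=0,
\]
because the substitution $h\mapsto h+1$ turns the second sum into the negative of the first.

\emph{The cycle is a boundary.} Let $G^a\subseteq G$ be obtained from $G^0=F\otimes_AT$ by adjoining $f_1,\dots,f_a$. Then $G^a=G^{a-1}\oplus f_aG^{a-1}$ with $\partial(\alpha+f_a\beta)=\partial\alpha+v_a\beta-f_a\partial\beta$, so $G^a/G^{a-1}$ is $G^{a-1}$ shifted by one degree, and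
\[
H_i(G^{a-1})\to H_i(G^a)\to H_{i-1}(G^{a-1})
\]
is exact. Since $F$ is a free resolution of $k$, we have $H_i(G^0)=\operatorname{Tor}_i^A(k,T)$, which vanishes for $2j-c\le i\le 2j$ by (2). By induction on $a$, $H_i(G^a)=0$ for $2j-c+a\le i\le2j$. For $a=c$ this gives $H_{2j}(G)=0$, so $\Gamma\in\partial G$.

\emph{The contradiction.} By Theorem~\ref{thm:closure}, $\partial F\subseteq\mathfrak mF$. As $\mathfrak mT\subseteq\mathfrak M$ and $v_a\in\mathfrak M$, the Leibniz rule gives $\partial G\subseteq\mathfrak MG$. So all coefficients of $\Gamma$ in the monomial basis of $G$ lie in $\mathfrak M$. For $h\ge1$, however, $Y^{(j-h)}w^{(h)}$ is a combination of basis elements of the form $Y^{(j-h)}$ times a product of $2h$ distinct generators $e_i,f_a$, and none of these is $Y^{(j)}$. Hence the coefficient of $Y^{(j)}$ in $\Gamma$ is $1\notin\mathfrak M$.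
\end{proof}

\begin{remark}\label{rem:hyp}
Each hypothesis is needed. If some $v_a$ may be a unit, then $z=\partial(v_a^{-1}f_az)$ for every cycle $z$, even with $T=A$. For $T=k$, condition (1) holds for every $z$ with $c=0$ and $w=0$, by (K1), so (2) cannot be dropped. The assumption $[z]\ne0$ serves to make $Y$ a new variable of $F$. The ring $T$ need not be Noetherian, because only finitely many elements $v_a$ are adjoined.
\end{remark}

\section{Coverings by square roots: proof of Theorem~\ref{thm:A}}\label{sec:A}

The rings $S$ in Theorem~\ref{thm:B}(iii) are finite coverings of $R$: each $R/P_i\to S_i$ is injective and integral, hence surjective on spectra, and every prime of $R$ contains some $P_i$. So (ii)$\Rightarrow$(iii) in Theorem~\ref{thm:B}, and Theorem~\ref{thm:A}, which is (ii)$\Rightarrow$(i), follows from the implication (iii)$\Rightarrow$(i). We prove this implication now. Two points need care. The ring $B$ of Lemma~\ref{lem:bounds} is in general not finite over $R$, so we cut it down to a finite subalgebra that contains the finitely many elements in use. And we cannot predict over which irreducible component of $\operatorname{Spec}R$ the algebra $T$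 will meet the fiber over the singular point, so we prepare all components through that point.

\begin{proof}[Proof of (iii)$\Rightarrow$(i) in Theorem~\ref{thm:B}]
Suppose that $A=R_{\mathfrak p}$ is not regular for some prime $\mathfrak p$, and write $\mathfrak m=\mathfrak pA$, $k=\kappa(\mathfrak p)$. By (K3) there are a minimal generating sequence $x$ of $\mathfrak m$ and a cycle $z\in K_1(x;A)$ with $[z]\neq0$.

\emph{Construction of $S$.} For each $i$, let $L_i$ be the union, inside an algebraic closure of $\operatorname{Frac}(R/P_i)$, of all fields obtained from $\operatorname{Frac}(R/P_i)$ by finitely many successive adjunctions of square roots; call these fields \emph{towers}. The compositum of two towers is a tower, so $L_i$ is a field and every finite subset of $L_i$ lies in one tower. Every element of $L_i$ is a square in $L_i$, since its square root can be adjoined to a tower containing it. Let $B_i$ be the integral closure of $R/P_i$ in $L_i$.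

If $P_i\not\subseteq\mathfrak p$, put $S_i=R/P_i$. If $P_i\subseteq\mathfrak p$, then $(B_i)_{\mathfrak p}$ is the integral closure of $A/P_iA$ in $L_i$, as integral closure commutes with localization. Lemma~\ref{lem:bounds} gives a sequence $v$ (depending on $i$) in $\sqrt{\mathfrak m(B_i)_{\mathfrak p}}$ and $w\in K_2(x,v;(B_i)_{\mathfrak p})$ with $\partial w=z$. For each entry $v_a$ fix an expression of a power of $v_a$ as a combination of the entries of $x$ with coefficients in $(B_i)_{\mathfrak p}$. These coefficients, the $v_a$ and the coefficients of $w$ are finitely many elements $b/s$ with $b\in B_i$ and $s\in R\setminus\mathfrak p$. Let $S_i\subseteq B_i$ be the $R$-subalgebra generated by the numerators $b$. It is a domain, it is finite over $R/P_i$ because the $b$ are integral, and it lies in a tower. Since $(S_i)_{\mathfrak p}\subseteq(B_i)_{\mathfrak p}$, all the equations above hold over $(S_i)_{\mathfrak p}$, so $z$ bounds over $\big((S_i)_{\mathfrak p},\sqrt{\mathfrak m(S_i)_{\mathfrak p}}\big)$. The ring $S=\prod_iS_i$ is of the form allowed in (iii).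

\emph{Conclusion.} By (iii) there is $S\to T$ with $R\to T$ faithfully flat. The idempotents of $S$ decompose $T=\prod_iT_i$, where $T_i$ is an $S_i$-algebra and is flat over $R$, being a direct summand of $T$. Faithful flatness gives $T\otimes_Rk\ne0$, so $T_i\otimes_Rk\neq0$ for some $i$. For this $i$ we have $P_i\subseteq\mathfrak p$: an element of $P_i\setminus\mathfrak p$ would act on $T_i\otimes_Rk$ both as zero, since $P_iT_i=0$, and invertibly. Put $T'=(T_i)_{\mathfrak p}$. It is flat over $A$, it is an $(S_i)_{\mathfrak p}$-algebra, and $T'/\mathfrak mT'=T_i\otimes_Rk\ne0$. Choose a maximal ideal $\mathfrak M\supseteq\mathfrak mT'$. The map $(S_i)_{\mathfrak p}\to T'$ sends $\sqrt{\mathfrak m(S_i)_{\mathfrak p}}$ into $\sqrt{\mathfrak mT'}\subseteq\mathfrak M$, so $z$ bounds over $(T',\mathfrak M)$. Proposition~\ref{prop:key} gives $[z]=0$, a contradiction.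
\end{proof}

This proves Theorem~\ref{thm:A}: every Noetherian affine scheme that is an fpqc analog of a splinter is regular. For the cone, a single square root sufficed: $k[u,v]\subseteq\operatorname{Frac}(R)(\sqrt a)$, with $u=\sqrt a$ and $v=b/u$.

\section{Vanishing of Tor: proofs of Theorems \ref{thm:C} and \ref{thm:D}}\label{sec:CD}

Both theorems follow from Proposition~\ref{prop:key} and (K3) once every cycle is shown to bound. Throughout, $x=(x_1,\dots,x_n)$ is a minimal generating sequence of $\mathfrak m$ and $z=\sum r_ie_i$ is an arbitrary cycle in $K_1(x;A)$.

\begin{proof}[Proof of Theorem~\ref{thm:C}]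
(a)$\Rightarrow$(b): a regular local ring has finite global dimension, so any $P$ works. (b)$\Rightarrow$(c): take $T=(A/P)^+$; by lying over it has a prime above $\mathfrak m$, so $\mathfrak mT\ne T$.

(c)$\Rightarrow$(a): apply Lemma~\ref{lem:bounds} with $L$ an algebraic closure of $\operatorname{Frac}(A/P)$, so that $B=(A/P)^+$. Then $z$ bounds over $(B,\sqrt{\mathfrak mB})$. Let $\mathfrak M\supseteq\mathfrak mT$ be a maximal ideal of $T$. The map $B\to T$ sends $\sqrt{\mathfrak mB}$ into $\mathfrak M$, so $z$ bounds over $(T,\mathfrak M)$, and $[z]=0$ by Proposition~\ref{prop:key}. Hence $H_1(K(x;A))=0$ and $A$ is regular.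
\end{proof}

The condition $\mathfrak mT\neq T$ in (c) cannot be omitted: if $P\ne\mathfrak m$ and $T$ is the fraction field of $(A/P)^+$, an element of $\mathfrak m\setminus P$ acts on $\operatorname{Tor}^A_i(k,T)$ both as zero and invertibly, so all these modules vanish whatever $A$ is.

In Theorem~\ref{thm:D} no square roots are needed. The auxiliary sequence is a regular system of parameters of $S$, and a change of basis turns the generators $e_i$ into cycles.

\begin{proof}[Proof of Theorem~\ref{thm:D}]
Let $\mathfrak M\supseteq\mathfrak mT$ be a maximal ideal of $T$ and $\mathfrak q$ its preimage in $S$. Since $\operatorname{Tor}_i^A(k,T_{\mathfrak M})=\operatorname{Tor}_i^A(k,T)_{\mathfrak M}$, we may replace $T$ by $T_{\mathfrak M}$ and $S$ by $S_{\mathfrak q}$. So $S$ is regular local with a regular system of parameters $s=(s_1,\dots,s_d)$, the $s_l$ map into $\mathfrak M$, and $\mathfrak m$ maps into $(s)$.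

Work in $K(x,s;S)$, with generators $f_l$ for $s_l$. Write $x_i=\sum_lc_{il}s_l$ with $c_{il}\in S$ and put $e_i'=e_i-\sum_lc_{il}f_l$, so that $\partial e'_i=0$. Then
\[
z=\sum_ir_ie'_i+\zeta,\qquad\zeta=\sum_l\Big(\sum_ir_ic_{il}\Big)f_l\in K_1(s;S).
\]
As $z$ and $\sum r_ie'_i$ are cycles, so is $\zeta$, and it is a boundary in $K(s;S)$ because $s$ is a regular sequence. By (K1), $r_i\in\mathfrak m$, so $r_i\in(s)$ in $S$ and $r_i=\partial\rho_i$ with $\rho_i\in K_1(s;S)$; then $r_ie'_i=\partial(\rho_ie'_i)$. Thus $z$ is a boundary in $K(x,s;S)$, so it bounds over $(S,(s))$ and hence over $(T,\mathfrak M)$. By Proposition~\ref{prop:key}, $[z]=0$, and $A$ is regular by (K3).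

For the last assertion let $R\to S\to T$ with $R,S$ Noetherian, $S$ regular and $R\to T$ faithfully flat. For a prime $\mathfrak p$ of $R$, the maps $R_{\mathfrak p}\to S_{\mathfrak p}\to T_{\mathfrak p}$ satisfy the hypotheses: $S_{\mathfrak p}$ is regular, $T_{\mathfrak p}$ is flat over $R_{\mathfrak p}$, and $T_{\mathfrak p}/\mathfrak pT_{\mathfrak p}=T\otimes_R\kappa(\mathfrak p)\ne0$. So $R_{\mathfrak p}$ is regular.
\end{proof}

\section{Regular rings are fpqc analogs of splinters}\label{sec:converse}

It remains to prove (i)$\Rightarrow$(ii) in Theorem~\ref{thm:B}. Given a finite covering $R\to S$ of a regular ring, we must produce an $S$-algebra that is flat over $R$. Over a regular local ring, flatness can be read off from systems of parameters.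

\begin{lemma}\label{lem:flat}
Let $A$ be a regular local ring and $T$ an $A$-module on which every system of parameters of $A$ is a regular sequence. Then $T$ is flat over $A$.
\end{lemma}

\begin{proof}
We show that $\operatorname{Tor}^A_i(M,T)=0$ for all finitely generated $M$ and all $i\ge1$, by descending induction on $i$; the case $i=1$ is flatness. For $i>\dim A$ this holds because $A$ has global dimension $\dim A$. Let $i\geq1$ and assume the claim for $i+1$. Since $M$ has a finite filtration with quotients $A/Q$, $Q$ prime, we may take $M=A/Q$. Let $h$ be the height of $Q$.

Choose $a_1,\dots,a_h\in Q$ inductively so that all minimal primes of $(a_1,\dots,a_m)$ have height $m$. If $m<h$, none of these primes contains $Q$, so prime avoidance gives $a_{m+1}\in Q$ outside all of them; a minimal prime of $(a_1,\dots,a_{m+1})$ then has height at least $m+1$, and at most $m+1$ by Krull's height theorem. Put $a=(a_1,\dots,a_h)$. The prime $Q$ contains a minimal prime of $(a)$ of the same height, so $Q$ is minimal over $(a)$. It is therefore associated to $A/(a)$, and there is an exact sequence $0\to A/Q\to A/(a)\to N\to0$. Moreover $\dim A/(a)=\dim A-h$, since height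 and dimension of the quotient add up to $\dim A$ for primes of a regular local ring. So $a$ is the beginning of a system of parameters, and it is a regular sequence on $A$, which is Cohen--Macaulay, and on $T$. Hence $K(a;A)$ resolves $A/(a)$ and $\operatorname{Tor}_i^A(A/(a),T)=H_i(K(a;A)\otimes_AT)=0$. In the exact sequence
\[
\operatorname{Tor}^A_{i+1}(N,T)\to\operatorname{Tor}^A_i(A/Q,T)\to\operatorname{Tor}^A_i(A/(a),T)
\]
both ends vanish, so the middle term vanishes.
\end{proof}

The algebras to which we apply the lemma are the following. For a complete Noetherian local domain $(D,\mathfrak m_D)$, a \emph{balanced big Cohen--Macaulay $D$-algebra} is a $D$-algebra $T$ such that $\mathfrak m_DT\ne T$ and every system of parameters of $D$ is a regular sequence on $T$. Big Cohen--Macaulay algebras exist by Hochster--Huneke in equal characteristic \cite{HH92,HH95} and by Andr\'e in mixed characteristic \cite{Andre}, and ``balanced'' can be achieved by $\mathfrak m_D$-adic completion \cite[8.5.3]{BH}. We apply this locally, after a flat base change to a complete local ring with algebraically closed residue field, and then take a product over all maximal ideals.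

\begin{proof}[Proof of (i)$\Rightarrow$(ii) in Theorem~\ref{thm:B}]
Let $R$ be regular, $R\to S$ a finite covering, and $\mathfrak n$ a maximal ideal of $R$. By \cite[10.3.1]{EGA}, followed by completion, there is a flat local map $R_{\mathfrak n}\to A$ with $A$ complete Noetherian local, with maximal ideal $\mathfrak nA$ and with algebraically closed residue field. The dimension formula for flat local maps gives $\dim A=\dim R_{\mathfrak n}+\dim A/\mathfrak nA=\dim R_{\mathfrak n}$, and $\mathfrak nA$ is generated by $\dim R_{\mathfrak n}$ elements. So $A$ is regular, in particular a domain.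

Surjectivity on spectra is stable under base change, so there is a prime $Q$ of $S\otimes_RA$ lying over $(0)\subseteq A$. Then $D=(S\otimes_RA)/Q$ is a domain containing $A$ and finite over it. A finite algebra over a complete local ring is a product of complete local rings, so $D$ is a complete local domain. Let $T_{\mathfrak n}$ be a balanced big Cohen--Macaulay $D$-algebra. If $a$ is a system of parameters of $A$, then $D/(a)D$ is finite over $A/(a)$, hence of finite length, and $\dim D=\dim A$; so $a$ is a system of parameters of $D$ and a regular sequence on $T_{\mathfrak n}$. By Lemma~\ref{lem:flat}, $T_{\mathfrak n}$ is flat over $A$, hence over $R$. It receives the $R$-algebra map $S\to S\otimes_RA\to D\to T_{\mathfrak n}$, and $\mathfrak nT_{\mathfrak n}\subseteq\mathfrak m_DT_{\mathfrak n}\neq T_{\mathfrak n}$.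

Put $T=\prod_{\mathfrak n}T_{\mathfrak n}$, an $S$-algebra. Products of flat modules over a Noetherian ring are flat (Chase): an ideal $I$ of $R$ is finitely presented, so $I\otimes_RT=\prod_{\mathfrak n}I\otimes_RT_{\mathfrak n}$, and $I\otimes_RT\to T$ is a product of injective maps. Also $\mathfrak nT\ne T$ for every maximal ideal $\mathfrak n$, because $T$ surjects onto $T_{\mathfrak n}$. So $R\to T$ is faithfully flat and factors through $S$.
\end{proof}

Together with the implications (ii)$\Rightarrow$(iii)$\Rightarrow$(i) of Section~\ref{sec:A}, this completes the proof of Theorem~\ref{thm:B}.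

\begin{thebibliography}{9}

\bibitem{Andre}
Andr\'e, \emph{La conjecture du facteur direct}, Publ. IH\'ES \textbf{127} (2018).

\bibitem{Avramov}
Avramov, \emph{Infinite free resolutions}.

\bibitem{BH}
Bruns and Herzog, \emph{Cohen--Macaulay rings}.

\bibitem{EGA}
EGA $0_{\mathrm{III}}$.

\bibitem{GL}
Gulliksen and Levin, \emph{Homology of local rings}.

\bibitem{HH92}
Hochster and Huneke, Ann. of Math. \textbf{135} (1992).

\bibitem{HH95}
Hochster and Huneke, Adv. Math. \textbf{113} (1995).

\bibitem{problem}
\emph{On the canonical, fpqc and finite topologies: classical questions, new answers (and conversely)},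
\texttt{https://www.ias.edu/sites/default/files/Princeton\%20Yves.pdf}.

\end{thebibliography}
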